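# A super-reflexive lattice $X$ for which $[L_\infty,X]_\theta$ is UMD exactly below a prescribed $\theta_*$

## 1. Köthe lattices, convexity, the scale $[L_\infty,X]_\theta$, and UMD

All spaces are over the complex scalars; a real lattice is replaced by its complexification.

**Definition (Köthe function space).** A saturated Köthe function space on $(\Omega,\mu)$ is an order ideal $X$ of $L_0(\Omega,\mu)$ with a complete lattice norm: if $f\in L_0$, $g\in X$ and $|f|\le|g|$ a.e., then $f\in X$ and $\|f\|_X\le\|g\|_X$. Saturated means that there is no set of positive measure on which every element of $X$ vanishes a.e.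

The spaces $L_p(\mu)$ are examples. On a finite set $\Omega$ one gets a lattice norm on $\mathbb C^\Omega$ as the gauge of any set $B$ that is convex, solid ($|x|\le|x'|$ and $x'\in B$ imply $x\in B$), absorbing and bounded. Our spaces are assembled from such finite pieces.

**Definition (super-reflexive).** $X$ is super-reflexive if every Banach space finitely representable in $X$ is reflexive. The space $\big(\bigoplus_n\ell_1^n\big)_{\ell_2}$ is reflexive but not super-reflexive, since $\ell_1$ is finitely representable in it. The spaces $L_p$, $1<p<\infty$, are super-reflexive (Fact 2 below).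

**Definition (convexity and concavity).** A lattice is $r$-convex with constant $1$ if $\|(\sum|f_j|^r)^{1/r}\|\le(\sum\|f_j\|^r)^{1/r}$ for all finite families, and $s$-concave with constant $1$ if $(\sum\|f_j\|^s)^{1/s}\le\|(\sum|f_j|^s)^{1/s}\|$. In $L_p$ we have $\|(\sum|f_j|^p)^{1/p}\|_p^p=\sum\|f_j\|_p^p$, so $L_p$ is $p$-convex and $p$-concave with constants $1$.

**Definition (order continuity).** The norm of $X$ is order continuous if $f_n\downarrow0$ a.e. with $f_1\in X$ implies $\|f_n\|\to0$. The space $\ell_q$ with $q<\infty$ has this property; $\ell_\infty$ does not, as $f_n=1_{\{n,n+1,\dots\}}$ shows.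

**Definition (the scale).** For a saturated Köthe function space $X$ put $X_\theta=[L_\infty,X]_\theta$, $0<\theta\le1$, where $[\cdot,\cdot]_\theta$ is the complex method. By Fact 1 below, for $X=L_p$ with $1<p<\infty$ the norm of $X_\theta$ is $\||f|^{1/\theta}\|_p^\theta=\|f\|_{p/\theta}$, that is, $X_\theta=L_{p/\theta}$.

**Definition (UMD).** $Y$ is UMD if for some (equivalently, all) $1<q<\infty$ there is a constant $C$ such that for every $Y$-valued martingale difference sequence $(d_k)_{k=1}^n$ and all signs $\varepsilon_k\in\{-1,1\}$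
$$\Big\|\sum_{k=1}^n\varepsilon_kd_k\Big\|_{L_q(Y)}\le C\Big\|\sum_{k=1}^nd_k\Big\|_{L_q(Y)}.\tag{1}$$
The best constant is written $\beta_q(Y)$; clearly $\beta_q(Y)\ge1$. For $Y=\mathbb C$ and $q=2$ differences are orthogonal, so $\beta_2(\mathbb C)=1$. Since $\mathbb C$ is UMD, (1) at each point and Fubini give $\beta_q(L_q(\mu))\le\beta_q(\mathbb C)<\infty$ for $1<q<\infty$. Finite-dimensional spaces are UMD, being isomorphic to Hilbert spaces.

**Definition (Paley–Walsh martingale).** Let $W=\{-1,1\}^d$ carry the uniform probability $P$, let $\mathcal F_k$ be generated by the first $k$ coordinates, and $\mathbb E_k=\mathbb E(\cdot|\mathcal F_k)$, $0\le k\le d$. A Paley–Walsh martingale is a martingale $f_k=\mathbb E_kf$ for this filtration. Its differences have the form $d_{k+1}=\omega_{k+1}v_k(\omega_1,\dots,\omega_k)$; for instance $d_2=\omega_2(x+\omega_1x')$ with $x,x'\in Y$. Two consequences are used: $\|d_{k+1}\|$ is $\mathcal F_k$-measurable, and $\mathbb E_k\varphi\le2\mathbb E_{k-1}\varphi$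 for $\varphi\ge0$, because an atom of $\mathcal F_k$ is half of an atom of $\mathcal F_{k-1}$.

Here are the textbook facts we use.

**Fact 1 (Calderón 1964).** If $X$ has order continuous norm and $0<\theta<1$, then $[L_\infty,X]_\theta=L_\infty^{1-\theta}X^\theta$, with norm $\||f|^{1/\theta}\|_X^\theta$. For $\theta=1$, $X_1$ is the closure of $L_\infty\cap X$ in $X$.

**Fact 2 (Lindenstrauss–Tzafriri II, 1.d.8 and 1.f.1).** A lattice that is $r$-convex and $s$-concave with $1<r\le s<\infty$ is super-reflexive and has order continuous norm.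

**Fact 3 (Maurey, Burkholder).** If for some $1<q<\infty$ the inequality (1) holds in $L_q(Y)$ with constant $C$ for all Paley–Walsh martingales, then $\beta_q(Y)\le C'(q,C)$.

**Fact 4 (Doob).** For $\psi\ge0$ and $\psi^*=\max_k\mathbb E_k\psi$ we have $P(\psi^*>x)\le\mathbb E\psi/x$ and, for $1<P_0<\infty$, $\|\psi^*\|_{P_0}\le\frac{P_0}{P_0-1}\|\psi\|_{P_0}$; the same holds for the submartingale of norms of a vector-valued martingale. Dual form: for $\varphi_z\ge0$, stopping times $\tau_z\le d$ and $1<P_0<\infty$,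
$$\Big\|\sum_z\mathbb E_{\tau_z}\varphi_z\Big\|_{P_0}\le P_0\Big\|\sum_z\varphi_z\Big\|_{P_0},\qquad \mathbb E_\tau\varphi:=\sum_k1\{\tau=k\}\mathbb E_k\varphi.\tag{2}$$
To see (2), pair with $\psi\ge0$ in $L_{P_0'}$: $\mathbb E\sum_z(\mathbb E_{\tau_z}\varphi_z)\psi=\mathbb E\sum_z\varphi_z\mathbb E_{\tau_z}\psi\le\mathbb E\big(\sum_z\varphi_z\big)\psi^*$, and $\|\psi^*\|_{P_0'}\le P_0\|\psi\|_{P_0'}$ since $P_0'/(P_0'-1)=P_0$.

## 2. Rubio de Francia's alternative and the cut-off theorem

The following question of Rubio de Francia is recorded in "UMD property for Banach spaces and operator spaces" (https://tel.archives-ouvertes.fr/tel-00794951/document). Let $X$ be a super-reflexive Banach lattice. Is it true that either every $X_\theta$, $0<\theta\le1$, is UMD, or no $X_\theta$ is UMD?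

In the simplest cases the alternative holds. For $X=L_p$, $1<p<\infty$, the scale consists of the spaces $L_{p/\theta}$, all UMD. For an $\ell_{q_0}$-sum of finite-dimensional lattices $X_j$ (with $1<q_0<\infty$), Fact 1 gives $\||f|^{1/\theta}\|_X^\theta=\big(\sum_j\|f_j\|_{X_{j,\theta}}^{q_0/\theta}\big)^{\theta/q_0}$, where $X_{j,\theta}$ has the norm $\||f|^{1/\theta}\|_{X_j}^\theta$. With $q=q_0/\theta$, raising (1) to the power $q$ and adding over $j$ shows
$$\beta_q(X_\theta)=\sup_j\beta_q(X_{j,\theta}).\tag{3}$$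
So for such sums the question concerns growth of constants: can $\beta_q(X_{j,\theta})$ stay bounded for one $\theta$ and blow up for another? It can.

**Theorem 1.** Let $1<r<s<\infty$ and $\theta_*\in(0,1]$. There is a Banach lattice $X$, a saturated Köthe function space on a countable discrete measure space, which is $r$-convex and $s$-concave with constants $1$ (hence super-reflexive), and such that for $\theta\in(0,1]$:
$$X_\theta=[L_\infty,X]_\theta\ \text{ is UMD}\iff\theta<\theta_*.$$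

Any $\theta_*$, for instance $\theta_*=\frac12$, answers the question negatively: the alternative fails. Nothing is claimed about which sets $\{\theta:X_\theta\text{ is UMD}\}$ occur for general $X$.

## 3. Products $L_1^bZ^a$ and direct sums

Fix $1<r<s<\infty$ and put
$$b=\frac1s,\qquad a=\frac1r-\frac1s,\qquad\text{so } a,b>0,\quad a+b=\frac1r<1.$$
Let $\Omega$ be a finite set, $m$ a measure charging every point, and $Z$ a lattice norm on $\mathbb C^\Omega$. Let $X(Z)$ be $\mathbb C^\Omega$ with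
$$\|f\|_{X(Z)}=\inf\{\|\varphi\|_{L_1}^b\|w\|_Z^a:\ |f|\le\varphi^bw^a,\ \varphi,w\ge0\}.\tag{4}$$
Two examples: for $Z=L_1$, choosing $\varphi=w=|f|^r$ and using Hölder's inequality for the converse gives $X(Z)=L_r$; for $Z=L_\infty$ one gets $X(Z)=L_s$. In both cases the whole scale is UMD, so the interesting $Z$ must mix the two behaviors. Whatever $Z$ is, convexity and concavity come for free.

**Lemma 2.** For every lattice norm $Z$, (4) is a lattice norm that is $r$-convex and $s$-concave with constants $1$. For $\theta\in(0,1]$,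
$$\|f\|_{X(Z)_\theta}:=\||f|^{1/\theta}\|_{X(Z)}^\theta=\inf\{\|\varphi\|_1^{b\theta}\|w\|_Z^{a\theta}:|f|\le\varphi^{b\theta}w^{a\theta}\}\tag{5}$$
is a lattice norm as well.

*Proof.* Formula (4) is homogeneous (replace $\varphi$ by $|\alpha|^{1/b}\varphi$ to pass from $f$ to $\alpha f$) and monotone in $|f|$. It vanishes only for $f=0$, because point evaluations on the finite set $\Omega$ are bounded on $L_1$ and on $Z$.

*$r$-convexity.* Let $M_j>\|f_j\|^r$ and choose $|f_j|\le\varphi_j^bw_j^a$ with $\|\varphi_j\|_1^b\|w_j\|_Z^a<M_j^{1/r}$. Replacing $(\varphi_j,w_j)$ by $(c\varphi_j,c^{-b/a}w_j)$ does not change $\varphi_j^bw_j^a$, so we may assume $\|\varphi_j\|_1=\|w_j\|_Z$ (take both functions $0$ if $f_j=0$); the common value $x$ satisfies $x^{a+b}=x^{1/r}\le M_j^{1/r}$, so $x\le M_j$. Since $br+ar=1$, Hölder's inequality gives $\sum|f_j|^r\le\sum\varphi_j^{br}w_j^{ar}\le(\sum\varphi_j)^{br}(\sum w_j)^{ar}$. Hence $\|(\sum|f_j|^r)^{1/r}\|\le(\sum M_j)^b(\sum M_j)^a=(\sum M_j)^{1/r}$.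 Let $M_j\downarrow\|f_j\|^r$.

*Triangle inequality.* For nonzero $f,g$ put $\gamma=\|f\|/(\|f\|+\|g\|)$. By Hölder's inequality $|f|+|g|\le(\gamma^{1-r}|f|^r+(1-\gamma)^{1-r}|g|^r)^{1/r}$. By $r$-convexity the right side has norm at most $(\gamma^{1-r}\|f\|^r+(1-\gamma)^{1-r}\|g\|^r)^{1/r}=\|f\|+\|g\|$.

*$s$-concavity.* Let $F=(\sum|f_j|^s)^{1/s}\le\varphi^bw^a$ and $\varphi_j=\varphi|f_j|^sF^{-s}$ (zero where $F=0$). Since $bs=1$, $\varphi_j^bw^a=\varphi^bw^a|f_j|F^{-1}\ge|f_j|$, and $\sum\varphi_j\le\varphi$. So $\sum\|f_j\|^s\le\sum\|\varphi_j\|_1\|w\|_Z^{as}\le(\|\varphi\|_1^b\|w\|_Z^a)^s$. Take the infimum.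

Formula (5) is (4) with $(b,a)$ replaced by $(b\theta,a\theta)$. As $b\theta+a\theta=1/(r/\theta)$ and $r/\theta>1$, the argument above with $r/\theta$ in place of $r$ shows that it is a norm. $\square$

In Section 5 we construct, for every real $N>1$ and integer $H\ge2$, a finite $(\Omega,m)$ and a lattice norm $Z=Z_{H,N}$; write $X_{H,N}=X(Z_{H,N})$ and $X_{H,N,\theta}$ for the space (5). Two propositions will be proved.

**Proposition 3.** For $\theta\in(0,1]$ and $1<q<\infty$, $\beta_q(X_{H,N,\theta})\ge c\,4^{H(\theta(b+aN)-1)}$, with $c>0$ depending only on $a,b$ and an upper bound for $N$.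

**Proposition 4.** If $\theta\in(0,1]$ and $\theta(b+a\bar N)<1$, then for each $1<q<\infty$ the constants $\beta_q(X_{H,N,\theta})$ are bounded uniformly in $H\ge2$ and $1<N\le\bar N$.

*Proof of Theorem 1 from Propositions 3 and 4.* Let $N_*=(\frac1{\theta_*}-b)/a$. Then $N_*\ge(1-b)/a>1$ because $a+b<1$, and $\theta_*(b+aN_*)=1$. Put $N_j=N_*+\frac1j$, $H_j=j^2+1$, fix $q_0\in[r,s]$, and let
$$X=\Big(\bigoplus_{j\ge1}X_{H_j,N_j}\Big)_{\ell_{q_0}}.$$
This is a saturated Köthe function space on a countable discrete measure space. By Lemma 2 in each coordinate and Minkowski's inequality in $\ell_{q_0}$ ($q_0\ge r$),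
$$\Big\|\Big(\sum_i|f^i|^r\Big)^{1/r}\Big\|_X\le\Big(\sum_j\Big(\sum_i\|f^i_j\|^r\Big)^{q_0/r}\Big)^{1/q_0}\le\Big(\sum_i\|f^i\|_X^r\Big)^{1/r},$$
so $X$ is $r$-convex with constant $1$. Since $s\ge q_0$, Minkowski's inequality the other way gives $\big(\sum_i\|f^i\|_X^s\big)^{1/s}\le\big(\sum_j(\sum_i\|f^i_j\|^s)^{q_0/s}\big)^{1/q_0}\le\|(\sum_i|f^i|^s)^{1/s}\|_X$. By Fact 2, $X$ is super-reflexive with order continuous norm. Finitely supported functions are dense, so $X_1=X$ by Fact 1. By (3), with $q=q_0/\theta\in(1,\infty)$, $X_\theta$ is UMD if and only if $\sup_j\beta_q(X_{H_j,N_j,\theta})<\infty$.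

If $\theta\ge\theta_*$, then $\theta(b+aN_j)-1\ge\theta_*(b+aN_*)+\theta_*a/j-1=\theta_*a/j$, and $H_j\theta_*a/j\to\infty$ while $N_j\le N_*+1$. By Proposition 3, $X_\theta$ is not UMD. If $\theta<\theta_*$, then $\theta(b+aN_*)<1$, so $\theta(b+aN_{j_0})<1$ for some $j_0$. Proposition 4 with $\bar N=N_{j_0}$ covers all $j\ge j_0$, and the remaining summands are finitely many finite-dimensional spaces. So $X_\theta$ is UMD. $\square$

## 4. Stein's inequality, and a lattice with a single waiting time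

Lower bounds for $\beta_q$ will come from the following inequality.

**Lemma 5 (Bourgain's Stein inequality).** For a filtration $(\mathcal G_n)_{n=1}^L$, functions $f_n\in L_q(Y)$ and independent random signs $\varepsilon_n$, independent of everything else,
$$\Big\|\sum\varepsilon_n\mathbb E(f_n|\mathcal G_n)\Big\|_{L_q(Y)}\le\beta_q(Y)\Big\|\sum\varepsilon_nf_n\Big\|_{L_q(Y)}.\tag{6}$$

*Proof.* Let $f=\sum\varepsilon_nf_n$, $\mathcal H_0$ trivial, $\mathcal H_{2n-1}=\sigma(\mathcal G_n,\varepsilon_1,\dots,\varepsilon_{n-1})$, $\mathcal H_{2n}=\sigma(\mathcal G_n,\varepsilon_1,\dots,\varepsilon_n)$; these increase. Put $d_k=\mathbb E(f|\mathcal H_k)-\mathbb E(f|\mathcal H_{k-1})$. Signs not yet revealed average to $0$, so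
$$d_{2n}=\sum_{k\le n}\varepsilon_k\mathbb E(f_k|\mathcal G_n)-\sum_{k<n}\varepsilon_k\mathbb E(f_k|\mathcal G_n)=\varepsilon_n\mathbb E(f_n|\mathcal G_n).$$
The left side of (6) is $\|\sum_nd_{2n}\|=\|\frac12(\sum d_k+\sum(-1)^kd_k)\|\le\frac{1+\beta_q}2\|\sum d_k\|\le\beta_q\|f\|$, because $\mathbb Ef=0$ and therefore $\sum_{k\le2L}d_k=\mathbb E(f|\mathcal H_{2L})$. $\square$

*Example.* Let $t$ be a uniform random leaf of the binary tree of depth $L$, $\mathcal G_n$ the first $n$ steps, $Y=\ell_1(\text{leaves})$, $f_n=1_{\{t\}}$ for all $n$. Then $\|\sum\varepsilon_nf_n\|_{L_2(Y)}=\sqrt L$. A leaf that shares exactly the first $k<L$ steps with $t$ carries the value $\sum_{n\le k}\varepsilon_n2^{n-L}$ on the left of (6), there are $2^{L-k-1}$ such leaves, and $\mathbb E|\sum_{n\le k}\varepsilon_n2^n|\ge2^k$ for $k\ge1$ (condition on $\varepsilon_k$). The leaf $t$ adds at least $1$ in mean. So the left side is at least $\frac{L-1}2+1\ge\frac L2$, and $\beta_2(\ell_1^{2^L})\ge\frac12\sqrt L$.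 Stein's inequality sees a path that is forced to forget its future.

Let us use this in a product $L_1^{b\theta}Z^{a\theta}$. Take the rooted binary tree with levels $0,\dots,L+A$, let $V$ be the union of levels $1,\dots,L$, and mark every vertex $z$ independently: $\sigma(z)=1$ with probability $\lambda\le\frac14$, else $\sigma(z)=0$. Let $\Omega=V\times\{\text{markings}\}$ with $m=\frac1L\#\otimes\mathbb P$. For a root-to-leaf path $t$ put $\mathcal A(t)=\{(t_n,\sigma):1\le n\le L,\ \sigma(t_{n+A})=1\}$, a set of measure $\lambda$. For random $t$ and $f_n=1_{\mathcal A(t)}$ restricted to level $n$, $\mathbb E(f_n|\mathcal G_n)$ lives at $v=t_n$ with value $\pi_v(\sigma)$, the proportion of marked descendants of $v$ at distance $A$; it has mean $\lambda$ and variance $\lambda(1-\lambda)2^{-A}$. So (6) turns the indicator of a sparse subset of the path into about $\lambda$ times the indicator of the full path. Let $\mathcal S(t)$ be the unmarked part $\{(t_n,\sigma):\sigma(t_{n+A})=0\}$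 of the path and $\kappa=\lambda^N$. If

(i) $\|1_{\mathcal A(t)}\|_Z\le1$, and (ii) $\int_{\mathcal S(t)}w\,dm\le C\kappa$ for $0\le w$ in the unit ball of $Z$,

then $\|1_{\mathcal A(t)}\|\le\lambda^{b\theta}$ in (5), while Hölder's inequality on $\mathcal S(t)$ bounds the norm of $1_{\mathcal S(t)}$ below by $c\,\kappa^{-a\theta}$. This gives $\beta_q\ge c\lambda^{1-\theta(b+aN)}$, the rate in Proposition 3 if $\lambda=4^{-H}$. (The version we need is proved in Section 7.)

The obvious $Z$ has as unit ball all $x$ with $|x|\le\sum_\iota c_\iota1_{\mathcal A(t^\iota)}+\kappa\mathbf1$, $\sum c_\iota=1$. Then (i) is clear. For (ii): $1_{\mathcal A(t')}\ne0$ at $(t_n,\sigma)\in\mathcal S(t)$ forces $t'_n=t_n$ and $t'_{n+A}\ne t_{n+A}$, so if $t_x$ is the last common vertex of $t$ and $t'$, then $x-A<n\le x$. This allows at most $A$ values of $n$, and the integral is at most $A/L\le\kappa$ once $L\ge A/\kappa$.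

The obstruction lies in the upper bound. In Section 8 it is reduced to the following: for some $\delta>\frac{a\theta}{1-b\theta}$ and every random element $w$ of the unit ball of $Z$, the function $M_\delta w=\max_k(\mathbb E_kw^\delta)^{1/\delta}$ must satisfy $\mathbb E\|M_\delta w\|_Z\le C$. Test this on $w=1_{\mathcal A(t)}$ with the path revealed level by level: at $(t_n,\sigma)$ one meets $(\mathbb E_nw^\delta)^{1/\delta}=\pi_{t_n}(\sigma)^{1/\delta}\approx\lambda^{1/\delta}$, which is at most $\kappa=\lambda^N$ when $\delta\le1/N$. A $\delta$ with $\frac{a\theta}{1-b\theta}<\delta<\frac1N$ exists exactly when $\theta(b+aN)<1$, so the numbers fit. But other filtrations occur. If $\omega_1$ chooses between two paths, then $Y=\max_k\mathbb E_k1_t$ is at least $\frac12$ on the union of both: path indicators are not stable under maximal functions. A class that is stable, by Doob's inequality, is the class of decreasing $y:\mathbb T\to[0,1]$ on the tree $\mathbb T$ with $\sum_uy_u^2\le2L$.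 So one is led to put into the unit ball all functions
$$Q_1y(v,\sigma)=\kappa y_v+\sup\{y_z:\ z\text{ a marked descendant of }v\text{ at distance }A\}.$$

**Where this stops.** After this enlargement (ii) is false. Let $K=\lceil1/\lambda\rceil$, $8\lceil\log_2K\rceil\le A\le L$, and fix a path $t$. For each multiple $x$ of $A$ with $1\le x\le L+A-1$, choose $K$ paths that start at the child of $t_x$ off $t$, are all distinct from level $x+1+\lceil\log_2K\rceil$ on, and end at level $\min(x+A,L+A)$. Let $\mathcal C$ be $t$ together with all these side branches; there are at most $L/A+1$ values of $x$, so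
$$\#\mathcal C\le(L+A+1)+\Big(\frac LA+1\Big)KA\le3L+2LK\le5L+\frac{2L}\lambda\le\frac{4L}\lambda .$$
So $y=\sqrt{\lambda/2}\,1_{\mathcal C}$ is decreasing with $\sum y_u^2\le2L$. For each $n\in\{1,\dots,L\}$ there is one multiple $x$ of $A$ in $[n,n+A-1]$, and if $n+A\ge x+1+\lceil\log_2K\rceil$, then $t_n$ has $K$ descendants in $\mathcal C\setminus t$ at distance $A$. This inequality fails for $\lceil\log_2K\rceil$ of any $A$ consecutive values of $n$, so for at most $(\frac LA+1)\lceil\log_2K\rceil\le\frac{2L}A\lceil\log_2K\rceil\le\frac L4$ values in all. For the other $n$ at least one of the $K$ vertices is marked with probability at least $1-(1-\lambda)^K\ge1-e^{-1}>\frac12$, independently of $\sigma(t_{n+A})$. Hence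
$$\int_{\mathcal S(t)}Q_1y\,dm\ge\tfrac34\cdot(1-\lambda)\cdot\tfrac12\cdot\sqrt{\lambda/2}\ge\tfrac16\sqrt\lambda ,$$
far above $\kappa=\lambda^N$. With $\sqrt\lambda$ in place of $\kappa$ the lower bound becomes at best $\lambda^{1-\theta(b+a/2)}$, which tends to $0$. The damage is done by side branches that leave the trunk within one waiting time.

**The way around it.** Split the single rare mark of probability $\lambda=4^{-H}$ into $H$ successive marks of probability $\frac14$, placed at waiting times $A_1\ll A_2\ll\dots\ll A_H$, and give a vertex that has seen $i$ successes the value $\kappa_0^{H-i}$, where $\kappa_0=4^{-N}$. A function $y$ with a bounded budget cannot keep branching at scale $A_{i-1}$ in branches of length $A_i\gg A_{i-1}$. So, for all but few $v$, the descendants of $v$ at distance $A_i$ that matter pass through a single vertex at distance $A_{i-1}$. Branching then spoils only the last mark, at the price of the constant factor $\kappa_0^{-1}$ and not of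 $\kappa^{-1}$.

## 5. Waiting times $A_1\ll\dots\ll A_H$ and the unit ball $B_Z$

Let $N>1$ be real and $H\ge2$ an integer. Put
$$\lambda_0=\tfrac14,\quad\kappa_0=4^{-N},\quad\lambda=\lambda_0^H=4^{-H},\quad\kappa=\kappa_0^H=\lambda^N,\quad\alpha=\kappa^{10},\quad\eta=\kappa/H^2,\quad\Lambda=\lceil\kappa^{-25}\rceil,$$
$A_0=0$, $A_i=\Lambda^i$ $(1\le i\le H)$, $L=A_H+1$. Then $\kappa^{-1}\ge16$ and $H\le4^H\le\kappa^{-1}$.

Let $\mathbb T$ be the rooted binary tree with levels $0,\dots,L+A_H$. Write $\ell(u)$ for the level of $u$, and $u\preceq z$ if $u$ is an ancestor of $z$ or $u=z$. Let $V_n$ be the $n$-th level and $V=V_1\cup\dots\cup V_L$. For $v\in V$ let $D_i(v)$ be the set of descendants of $v$ at level $\ell(v)+A_i$, with $D_0(v)=\{v\}$. For $z\in D_i(v)$ and $j\le i$ let $z_{(j)}$ be the ancestor of $z$ in $D_j(v)$.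

Let $\Sigma=\{0,1\}^{\mathbb T}$ carry the product measure $\mathbb P$ with $\mathbb P(\sigma(z)=1)=\lambda_0$, let $\Omega=V\times\Sigma$, $m=\frac1L\#\otimes\mathbb P$ and $L_1=L_1(\Omega,m)$. A set of the form $\{(t_n,\sigma):1\le n\le L\}$ has measure $1$. Put $B_0(v,\sigma)=\{v\}$ and
$$B_i(v,\sigma)=\{z\in D_i(v):\sigma(z_{(1)})=\dots=\sigma(z_{(i)})=1\}.$$
If $z\in B_i(v,\sigma)$ and $j\le i$, then $z_{(j)}\in B_j(v,\sigma)$.

Let $\mathcal Y$ be the convex set of all decreasing $y:\mathbb T\to[0,1]$ ($u\preceq z\Rightarrow y_u\ge y_z$) with $\sum_uy_u^2\le2L$. For decreasing $y\ge0$ put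
$$Qy(v,\sigma)=\sum_{i=0}^H\kappa_0^{H-i}\sup_{z\in B_i(v,\sigma)}y_z\quad(\sup\emptyset=0).\tag{7}$$
Since $\kappa_0\le\frac14$, the weights sum to at most $\frac43$, so
$$Qy(v,\sigma)\le\tfrac43y_v.\tag{8}$$

*Example.* A root-to-leaf path $t$ has $L+A_H+1=2L$ vertices, so $1_t\in\mathcal Y$. At $(t_n,\sigma)$ let $I$ be the number of leading ones in $\sigma(t_{n+A_1}),\dots,\sigma(t_{n+A_H})$. Then $Q1_t(t_n,\sigma)=\sum_{i\le I}\kappa_0^{H-i}\in[\kappa_0^{H-I},\frac43\kappa_0^{H-I}]$, and $Q1_t=0$ off the path. So $Q1_t\ge1$ where all $H$ marks are present, and $Q1_t=\kappa$ where the first mark is missing.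

Let $B_Z$ be the set of $x$ on $\Omega$ with
$$|x|\le\sum_\iota c_\iota Qy^\iota+\kappa\mathbf1+g,\qquad c_\iota\ge0\text{ (finite sum)},\ \sum c_\iota=1,\ y^\iota\in\mathcal Y,\ g\ge0,\ \|g\|_{L_1}\le\kappa.\tag{9}$$
$B_Z$ is convex, solid, absorbing (it contains $\kappa\mathbf1$) and bounded. Its gauge defines $Z=Z_{H,N}$, and $\|x\|_Z<1$ implies $x\in B_Z$. Taking $y=0$ in (9) gives
$$\|\kappa\mathbf1\|_Z\le1,\qquad\|G\|_Z\le\kappa^{-1}\|G\|_{L_1}\quad(G\ge0).\tag{10}$$
The floor $\kappa\mathbf1$ absorbs everything of size $\kappa$, and $g$ absorbs exceptional sets of measure at most $\kappa$.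

## 6. Branchings and exits are rare

A set $\mathcal D\subset\mathbb T$ is *ancestor-closed* if it contains all ancestors of its elements; for decreasing $y$ the sets $\{y\ge x\}$ are such. For $2\le i\le H$ put
$$\mathrm{Br}_i(\mathcal D)=\{v\in V:\exists u,u'\in\mathcal D\cap D_i(v),\ u_{(i-1)}\ne u'_{(i-1)}\},\qquad\mathrm{Br}(\mathcal D)=\bigcup_{i\ge2}\mathrm{Br}_i(\mathcal D),$$
$$\mathrm{Ex}_i(\mathcal D,\mathcal D')=\{v\in V\cap\mathcal D:\exists z\in\mathcal D'\cap D_i(v),\ z_{(i-1)}\notin\mathcal D\}.$$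

*Example.* Let $\mathcal D$ be the union of two root-to-leaf paths whose last common vertex is at level $n_0$. A vertex $v\in V$ is in $\mathrm{Br}_i(\mathcal D)$ exactly if it lies on the common part and $n_0-A_{i-1}<\ell(v)\le n_0$. That is at most $A_{i-1}$ vertices, against more than $A_i$ vertices in $\mathcal D$.

**Lemma 6.** For ancestor-closed $\mathcal D,\mathcal D'$: $\#\mathrm{Br}_i(\mathcal D)\le2\Lambda^{-1}\#\mathcal D$ and $\#\mathrm{Ex}_i(\mathcal D,\mathcal D')\le2\Lambda^{-1}\#\mathcal D'$.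

*Proof.* Let $h=A_i/2\le A_i-A_{i-1}$.

**Branchings.** We count the branching vertices and the $v$ that each can serve. For $v,u,u'$ as in the definition let $x$ be the last common ancestor of $u,u'$. Then $v\preceq x$ and $\ell(x)-\ell(v)<A_{i-1}$. The two children of $x$ towards $u$ and $u'$ have descendants in $\mathcal D$ at distance at least $A_i-A_{i-1}\ge h$, so both lie in $\mathcal P=\{c\in\mathcal D:c\text{ has a descendant in }\mathcal D\text{ at distance}\ge h\}$. This set is ancestor-closed, hence a binary tree with the same root (or empty), and the number of vertices with two children in $\mathcal P$ is at most the number of leaves of $\mathcal P$. Leaves of $\mathcal P$ are pairwise incomparable, and each has at least $h$ proper descendants in $\mathcal D$, namely those on the way to a descendant at distance at least $h$. So there are at most $\#\mathcal D/h$ leaves. Each $x$ accounts for at most $A_{i-1}$ vertices $v$. Altogether $\#\mathrm{Br}_i(\mathcal D)\le A_{i-1}\cdot2\#\mathcal D/A_i=2\Lambda^{-1}\#\mathcal D$.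

**Exits.** We count the exit points in the same way. For $v,z$ as in the definition let $x$ be the first vertex on the path from $v$ to $z$ outside $\mathcal D$; then $1\le\ell(x)-\ell(v)\le A_{i-1}$. The path from $x$ to $z$ has at least $h$ vertices, all in $\mathcal D'$. Distinct such $x$ are incomparable (all proper ancestors of $x$ are in $\mathcal D$, $x$ is not), so these paths are disjoint and there are at most $\#\mathcal D'/h$ such $x$. Each accounts for at most $A_{i-1}$ vertices $v$. $\square$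

**Definition (trunk).** Let $\mathcal D$ be ancestor-closed, $v\in V\cap\mathcal D$, $v\notin\mathrm{Br}(\mathcal D)$, and $I=\max\{i:\mathcal D\cap D_i(v)\ne\emptyset\}\ge0$. For $0\le j\le I-1$ there is a unique $q_j\in\mathcal D\cap D_j(v)$ such that $u_{(j)}=q_j$ for every $u\in\mathcal D\cap D_{j+1}(v)$: for $j=0$ take $q_0=v$, and for $j\ge1$ use $v\notin\mathrm{Br}_{j+1}(\mathcal D)$ (the set $\mathcal D\cap D_{j+1}(v)$ is nonempty since $j+1\le I$). Applying the property at $j-1$ to $q_j\in\mathcal D\cap D_j(v)$ gives $(q_j)_{(j-1)}=q_{j-1}$, so $q_0\preceq q_1\preceq\cdots$. The sequence $q_0,\dots,q_{I-1}$ is the trunk of $\mathcal D$ at $v$; it is empty if $I=0$.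

For a path $\mathcal D=t$ and $v=t_n$ we have $I=H$, and the trunk is $t_n,t_{n+A_1},\dots,t_{n+A_{H-1}}$.

The first use of these notions: in (9) one function $y$ suffices, at the price of constants.

**Lemma 7.** Let $y^\iota\in\mathcal Y$, $c_\iota\ge0$, $\sum c_\iota=1$, and $\bar y=\sum c_\iota y^\iota\in\mathcal Y$. Then $\sum_\iota c_\iota Qy^\iota\le\kappa_0^{-2}Q\bar y+5\kappa_0^{-1}\kappa+g$ with $g\ge0$, $\|g\|_{L_1}\le\kappa$.

*Proof.* Let $\mathcal U=\{\bar y\ge\kappa\}$ and $\mathcal U^\iota=\{y^\iota\ge\kappa\}$. These are ancestor-closed with at most $2L\kappa^{-2}$ elements. If $v\notin\mathcal U$, then by (8) $\sum c_\iota Qy^\iota(v,\sigma)\le\frac43\bar y_v\le\frac43\kappa$.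

Let $v\in\mathcal U$. In each $Qy^\iota(v,\sigma)$ the terms $i=0,1$ contribute at most $\kappa+\kappa_0^{-1}\kappa\le2\kappa_0^{-1}\kappa$, and points $z$ with $y^\iota_z<\kappa$ contribute at most $\frac43\kappa$. Now let $i\ge2$ and $z\in B_i(v,\sigma)\cap\mathcal U^\iota$. There are three cases. If $z_{(i-1)}\notin\mathcal U$, then $v\in\mathrm{Ex}_i(\mathcal U,\mathcal U^\iota)$. If $z_{(i-1)}\in\mathcal U$ and $v\in\mathrm{Br}(\mathcal U)$, we just record this. If $z_{(i-1)}\in\mathcal U$ and $v\notin\mathrm{Br}(\mathcal U)$, then the trunk of $\mathcal U$ at $v$ contains $q_{i-2}$ and $z_{(i-2)}=q_{i-2}$; so $q_{i-2}\in B_{i-2}(v,\sigma)$ and $y^\iota_z\le y^\iota_{q_{i-2}}$. After averaging, the third case contributes at most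
$$\sum_{i\ge2}\kappa_0^{H-i}\bar y_{q_{i-2}}1(q_{i-2}\in B_{i-2}(v,\sigma))\le\kappa_0^{-2}Q\bar y(v,\sigma).$$
The first two cases are dominated by $g=\frac43\sum_{i\ge2}\big(\sum_\iota c_\iota1_{\mathrm{Ex}_i(\mathcal U,\mathcal U^\iota)}+1_{\mathrm{Br}_i(\mathcal U)}\big)$, a function of $v$. By Lemma 6,
$$\|g\|_{L_1}\le\tfrac43H\cdot2\Lambda^{-1}\cdot4\kappa^{-2}\le\tfrac{32}3\kappa^{22}\le\kappa. \qquad\square$$

The second use is requirement (ii) of Section 4.

**Lemma 8.** Let $t=(t_0,\dots,t_{L+A_H})$ be a root-to-leaf path and $\mathcal S\subset\{(t_n,\sigma):1\le n\le L,\ \sigma(t_{n+A_1})=0\}$. Then $\int_{\mathcal S}w\,dm\le(6+4^N)\kappa$ for all $0\le w\in B_Z$.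

*Proof.* As $m(\mathcal S)\le1$, the parts $\kappa\mathbf1$ and $g$ in (9) contribute at most $2\kappa$. By linearity it remains to consider $Qy$ with $y\in\mathcal Y$. Its terms $i=0,1$ and the points with $y_z<\kappa$ contribute at most $\kappa+4^N\kappa+\frac43\kappa$. Let $i\ge2$, $(t_n,\sigma)\in\mathcal S$, $z\in B_i(t_n,\sigma)$, $y_z\ge\kappa$. Then $\sigma(z_{(1)})=1$, so $z_{(1)}\ne t_{n+A_1}$. Hence the path to $z$ leaves $t$ at some $t_x$ with $n\le x<n+A_1$, and its part off $t$ has at least $A_i-A_1\ge A_2/2$ vertices, all with $y\ge\kappa$. Such parts are disjoint for distinct $x$, and $\#\{y\ge\kappa\}\le2L\kappa^{-2}$, so there are at most $4L\kappa^{-2}/A_2$ such $x$. Each serves at most $A_1$ values of $n$. As $Qy\le\frac43$, the contribution is at most $\frac43\cdot4\kappa^{-2}\Lambda^{-1}\le\kappa$. The total is at most $(2+1+4^N+\frac43+1)\kappa$. $\square$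

By homogeneity, $\int_{\mathcal S}w\,dm\le(6+4^N)\kappa\|w\|_Z$ for all $w\ge0$.

## 7. The lower bound: forgetting the future of a random path

*Proof of Proposition 3.*

**Step 1: the test functions.** We choose a random function with small norm. Let $t$ be a uniformly random root-to-leaf path, $\mathcal G_n=\sigma(t_0,\dots,t_n)$, $f(t)=1_{\mathcal A(t)}$ with
$$\mathcal A(t)=\{(t_n,\sigma):1\le n\le L,\ \sigma(t_{n+A_1})=\dots=\sigma(t_{n+A_H})=1\}.$$
Then $m(\mathcal A(t))=\lambda_0^H=\lambda$, and $1_{\mathcal A(t)}\le Q(1_t)$ by the term $i=H$ in (7). So $\|1_{\mathcal A(t)}\|_Z\le1$, and $\varphi=w=1_{\mathcal A(t)}$ in (5) gives $\|f(t)\|_{X_{H,N,\theta}}\le\lambda^{b\theta}$.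

**Step 2: the conditional expectations.** We show that they are about $\lambda$ along the whole path. Put $f_n=f1_{V_n\times\Sigma}$, $1\le n\le L$. Then $\mathbb E(f_n|\mathcal G_n)(v,\sigma)=1\{v=t_n\}\pi_v(\sigma)$, where for $v\in V_n$, $\pi_v(\sigma)$ is the conditional probability, given $t_n=v$, that $\sigma(t_{n+A_i})=1$ for all $i$. We have $\int\pi_v\,d\mathbb P=\lambda$. For two independent continuations $t,t'$ from $v$ let $k$ be the number of indices $i\ge1$ with $t_{n+A_i}=t'_{n+A_i}$; these form an initial segment, and $P(k\ge i)=2^{-A_i}$. The number of distinct vertices that must be marked is $2H-k$, so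
$$\int\pi_v^2\,d\mathbb P=\mathbb E\lambda_0^{2H-k}=\lambda^2\,\mathbb E4^k\le\lambda^2\Big(1+\sum_{i\ge1}4^i2^{-A_i}\Big)\le1.01\lambda^2.$$
By Chebyshev's inequality $\mathbb P(\pi_v<\lambda/2)\le0.01\lambda^2/(\lambda/2)^2=\frac1{25}$. Let
$$\mathcal S(t)=\{(t_n,\sigma):1\le n\le L,\ \sigma(t_{n+A_1})=0,\ \pi_{t_n}(\sigma)\ge\lambda/2\};\qquad m(\mathcal S(t))\ge\tfrac34-\tfrac1{25}\ge\tfrac12.$$

**Step 3: Stein's inequality.** We compare the two sides. The $f_n$ have disjoint supports, as have their conditional expectations. So $|\sum\varepsilon_nf_n|=f$ and $|\sum\varepsilon_n\mathbb E(f_n|\mathcal G_n)|\ge\frac\lambda21_{\mathcal S(t)}$, and (6) yields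
$$\beta_q(X_{H,N,\theta})\ge\tfrac\lambda2\lambda^{-b\theta}\min_t\|1_{\mathcal S(t)}\|_{X_{H,N,\theta}}.$$

**Step 4: the norm of $1_{\mathcal S}$.** We show that it is large. Let $1_{\mathcal S}\le\varphi^{b\theta}w^{a\theta}$. Average over $\mathcal S$ with respect to $m/m(\mathcal S)$. Since $b\theta+a\theta\le1$, Hölder's inequality, $m(\mathcal S)\ge\frac12$ and Lemma 8 give
$$1\le(2\|\varphi\|_1)^{b\theta}\big(2(6+4^N)\kappa\|w\|_Z\big)^{a\theta}.$$
Hence $\|1_{\mathcal S}\|\ge2^{-(a+b)}(6+4^N)^{-a}\kappa^{-a\theta}$, and $\kappa^{-a\theta}=\lambda^{-aN\theta}$. So $\beta_q\ge c\lambda^{1-\theta(b+aN)}=c\,4^{H(\theta(b+aN)-1)}$. $\square$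

## 8. The upper bound: weights built from $M_\delta$

A $\pm1$-transform of a martingale $f$ with differences $d_k$ is $(Tf)_k=\sum_{1\le l\le k}\varepsilon_ld_l$ with fixed signs. Write $p=\frac1{b\theta}$. If $|F|\le\varphi^{b\theta}w^{a\theta}$, then at each point of $\Omega$ the function $|F|^pw^{-a/b}$ is at most $\varphi$. If $w$ did not depend on $\omega$, the scalar $L_p$ bound for martingale transforms would finish the job. It does depend on $\omega$, so we need a weighted bound, with a weight slightly better than $w^{-a/b}$. First come two general lemmas.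

**Lemma 9 (good-$\lambda$).** Let $Y$ be a Banach space and $C_0$ such that $\mathbb E\|(Th)_n\|\le C_0$ for every $Y$-valued Paley–Walsh martingale $h$ of any length $n$ with $h_0=0$, $\max_k\|h_k\|\le1$ everywhere, and every $\pm1$-transform $T$. Let $\varpi>0$ on $\{-1,1\}^d$ satisfy $\varpi(A)\le c_1\frac{|A|}{|Q|}\varpi(Q)$ for all atoms $Q$ of all $\mathcal F_k$ and all $A\subset Q$ (here $\varpi(A)=\int_A\varpi\,dP$, $|A|=P(A)$). Then for every Paley–Walsh martingale $f$ of length $d$ with $f_0=0$, every $g=Tf$ and $1<p<\infty$: $\|g^*\|_{L_p(\varpi)}\le C(p,C_0,c_1)\|f^*\|_{L_p(\varpi)}$, where $f^*=\max_k\|f_k\|$, $g^*=\max_k\|g_k\|$.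

*Proof.* **Step 1: stopping.** We cut out a bounded martingale. Let $x>0$, $0<\gamma\le\frac12$, $\mu=\min\{k:\|g_k\|>x\}$ and $\nu=\min\{k\ge0:\|f_k\|>\gamma x\text{ or }\|d_{k+1}\|>2\gamma x\}$ with $d_{d+1}:=0$, $\min\emptyset=\infty$. Since $\|d_{k+1}\|$ is $\mathcal F_k$-measurable, $\nu$ is a stopping time. We have $\|f_{k\wedge\nu}\|\le3\gamma x$: before $\nu$ the norm is at most $\gamma x$; if $1\le\nu<\infty$, then $\|f_\nu\|\le\|f_{\nu-1}\|+\|d_\nu\|\le3\gamma x$; and $f_0=0$. Put $h_k=f_{k\wedge\nu}-f_{k\wedge\nu\wedge\mu}$, so $\|h_k\|\le6\gamma x$.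

**Step 2: a large transform of $h$.** We show that $(Th)^*>x$ where $f^*\le\gamma x$ and $g^*>3x$. There all $\|d_k\|\le2\gamma x$, so $\nu=\infty$; also $\mu\geq 1$ is finite, $\|g_\mu\|\le x+2\gamma x\le2x$, and $(Th)_k=g_k-g_{k\wedge\mu}$. At $k$ with $\|g_k\|>3x$ we get $\|(Th)_k\|>x$.

**Step 3: localization.** We estimate on atoms. On an atom $Q$ of $\mathcal F_k$ contained in $\{\mu=k\}$, $(h_{k+l})_{l\ge0}$ is a Paley–Walsh martingale in the remaining coordinates starting at $0$, bounded by $6\gamma x$. By the hypothesis and Doob's weak type inequality $P((Th)^*>x\mid Q)\le6\gamma C_0$. Use the hypothesis on $\varpi$ and sum over these $Q$, which partition $\{g^*>x\}$: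
$$\varpi(g^*>3x,\ f^*\le\gamma x)\le6\gamma C_0c_1\,\varpi(g^*>x).$$

**Step 4: integration.** We pass to norms. Integrating against $px^{p-1}dx$ gives $3^{-p}\|g^*\|_{L_p(\varpi)}^p\le6\gamma C_0c_1\|g^*\|_{L_p(\varpi)}^p+\gamma^{-p}\|f^*\|_{L_p(\varpi)}^p$. All terms are finite. Choose $\gamma$ with $3^p6\gamma C_0c_1\le\frac12$ and absorb. $\square$

**Lemma 10.** Let $\rho>0$ on $\{-1,1\}^d$ with $\mathbb E_k\rho\le c\rho$ for all $k$, $1<p<\infty$, $\varpi=\rho^{1-p}$. Then for scalar $f$ with martingale differences $d_k$ and signs $\varepsilon_k$, $\|\sum_{k\ge1}\varepsilon_kd_k\|_{L_p(\varpi)}\le C(c,p)\|f\|_{L_p(\varpi)}$.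

*Proof.* **Step 1: Lemma 9 applies.** On an atom $Q$ of $\mathcal F_k$, $\varpi=\rho^{1-p}\le c^{p-1}(\mathbb E_k\rho)^{1-p}\le c^{p-1}\mathbb E_k\varpi$, the last by Jensen's inequality. Hence $\varpi(A)\le c^{p-1}\frac{|A|}{|Q|}\varpi(Q)$ for $A\subset Q$. In the scalar case $C_0=1$ works: $\mathbb E|(Th)_n|\le(\mathbb E|(Th)_n|^2)^{1/2}=(\mathbb E|h_n|^2)^{1/2}\le1$. So the left side is at most $C\|(f-\mathbb Ef)^*\|_{L_p(\varpi)}\le2C\|f^*\|_{L_p(\varpi)}$ with $f^*=\max_k|\mathbb E_kf|$.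

**Step 2: the maximal function.** We bound $f^*$ by $f$. Let $\mathbb E_l^\rho$ denote conditional expectations for the normalized measure $\rho\,dP$. Then $|\mathbb E_kf|\le\mathbb E_k|f|=(\mathbb E_k\rho)\,\mathbb E_k^\rho(|f|\rho^{-1})\le c\,\rho\max_l\mathbb E_l^\rho(|f|\rho^{-1})$. Since $\rho^p\rho^{1-p}=\rho$, Doob's inequality for $\rho\,dP$ gives $\int(f^*)^p\rho^{1-p}dP\le C\int|f|^p\rho^{-p}\rho\,dP=C\int|f|^p\varpi\,dP$. $\square$

For $w:W=\{-1,1\}^d\to L_0(\Omega)_+$ and $0<\delta<1$ put, pointwise on $\Omega$,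
$$M_\delta w=\max_{0\le k\le d}(\mathbb E_kw^\delta)^{1/\delta}.$$
For constant $w$ this is $w$; for $w=1_{\{\omega_1=1\}}$ it is $1$ where $\omega_1=1$ and $2^{-1/\delta}$ where $\omega_1=-1$. The one property of $Z$ needed for the upper bound is the following; it will be proved in Section 9.

**Lemma 11.** Let $1<N\le\bar N$, $0<\delta<1/\bar N$. If $w:W\to B_Z$, $w\ge0$, then $\mathbb E\|M_\delta w\|_Z\le C(\bar N,\delta)$, independently of $d,H$.

*Proof of Proposition 4 from Lemma 11.*

**Step 1: exponents.** We fix the numbers. Let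
$$p=\frac1{b\theta}>1,\qquad\delta'=\frac{a\theta}{1-b\theta},\qquad\text{so}\quad(p-1)\delta'=\frac{1-b\theta}{b\theta}\cdot\frac{a\theta}{1-b\theta}=\frac ab.$$
The assumption $\theta(b+a\bar N)<1$ means $\delta'<1/\bar N$. Fix $\delta\in(\delta',1/\bar N)$.

**Step 2: the weight.** We attach a weight to a bounded function. Let $F:\{-1,1\}^d\to X_{H,N,\theta}$ with $\|F(\omega)\|\le1$ for all $\omega$. In (5) choose $\varphi,w_0$ with product of norms at most $\frac32$ and rescale them against each other so that $\|w_0\|_Z<1$ is close to $1$ (both are $0$ where $F(\omega)=0$). This gives $|F(\omega)|\le\varphi(\omega)^{b\theta}w_0(\omega)^{a\theta}$ with $0\le w_0(\omega)\in B_Z$, $\|\varphi(\omega)\|_1\le2^p$. Put $w=\frac12(w_0+\kappa\mathbf1)\in B_Z$, so $w>0$ and $w_0\le2w$, and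
$$u=M_\delta w\ge w,\qquad\rho=u^{\delta'},\qquad\varpi=u^{-a/b}=\rho^{1-p}.$$
($u\ge w$ is the case $k=d$.)

**Step 3: $\mathbb E_k\rho\le c\rho$ at each point of $\Omega$.** This is the hypothesis of Lemma 10. With $\psi=w^\delta$ and $\gamma=\delta'/\delta<1$ we have $\rho=(\max_l\mathbb E_l\psi)^\gamma$, hence $\rho\le(\max_{l\le k}\mathbb E_l\psi)^\gamma+(\max_{l\ge k}\mathbb E_l\psi)^\gamma$. The first term is $\mathcal F_k$-measurable and at most $\rho$. For the second, the conditional weak type inequality $P(\max_{l\ge k}\mathbb E_l\psi>x|\mathcal F_k)\le\min(1,\mathbb E_k\psi/x)$ gives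
$$\mathbb E_k\big(\max_{l\ge k}\mathbb E_l\psi\big)^\gamma\le\int_0^\infty\gamma x^{\gamma-1}\min(1,\mathbb E_k\psi/x)\,dx=\tfrac1{1-\gamma}(\mathbb E_k\psi)^\gamma\le\tfrac1{1-\gamma}\rho.$$
So $\mathbb E_k\rho\le(1+\frac1{1-\gamma})\rho$.

**Step 4: the transform.** We bound $TF=\sum_{k\ge1}\varepsilon_kd_k$, $d_k$ the differences of $F$. Since $a\theta p=a/b$, $|F|^p\le\varphi w_0^{a/b}\le2^{a/b}\varphi u^{a/b}$. Lemma 10 at each point of $\Omega$ yields
$$\mathbb E\int|TF|^p\varpi\,dm\le C\,\mathbb E\int|F|^p\varpi\,dm\le C\,\mathbb E\int\varphi\,dm\le C.$$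
With $\tilde\varphi=|TF|^p\varpi$ we have $|TF|=\tilde\varphi^{b\theta}u^{a\theta}$, so $\|TF(\omega)\|\le\|\tilde\varphi(\omega)\|_1^{b\theta}\|u(\omega)\|_Z^{a\theta}$. With $s_0=\frac1{(a+b)\theta}>1$, Hölder's inequality and Lemma 11 give
$$\mathbb E\|TF\|^{s_0}\le(\mathbb E\|\tilde\varphi\|_1)^{s_0b\theta}(\mathbb E\|u\|_Z)^{s_0a\theta}\le C,$$
with $C$ depending only on $a,b,\theta,\bar N,\delta$.

**Step 5: from bounded martingales to UMD.** We apply Lemma 9 in $Y=X_{H,N,\theta}$. Step 4 with $F=h_n$ is its hypothesis, with a uniform $C_0$. Lemma 9 with $\varpi\equiv1$, and Doob's inequality for $f^*$, give for every $1<q<\infty$ the inequality (1) in $L_q(Y)$ for Paley–Walsh martingales starting at $0$, with uniform constants. An initial term is harmless, since $\|\mathbb Ef\|\le\|f\|_{L_q(Y)}$. By Fact 3, $\beta_q(X_{H,N,\theta})$ is bounded uniformly in $H\ge2$, $1<N\le\bar N$. $\square$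

## 9. The maximal estimate in $Z$

It remains to prove Lemma 11. From $(x+y)^\delta\le x^\delta+y^\delta$ we get $M_\delta(w_1+w_2)\le2^{1/\delta}(M_\delta w_1+M_\delta w_2)$, and Doob's inequality in $L_{1/\delta}$, applied to $g^\delta$ at each point of $\Omega$, gives
$$\mathbb E\|M_\delta g\|_{L_1}\le C_\delta\,\mathbb E\|g\|_{L_1}\qquad(g\ge0).\tag{11}$$
Below $C$ denotes constants depending only on $\bar N,\delta$; note $\kappa_0^{-1}\le4^{\bar N}$.

**Step 0: reduction to one random $y$.** We replace $w$ by $Qy$. By (9) and Lemma 7, for each $\omega$, $w(\omega)\le C(Qy(\omega)+\kappa)+g(\omega)$ with $y(\omega)\in\mathcal Y$, $g(\omega)\ge0$, $\|g(\omega)\|_{L_1}\le2\kappa$. By (10) and (11), $\mathbb E\|M_\delta g\|_Z\le C$. So it suffices to show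
$$M_\delta(Qy)\le C(QY+\kappa)+G,\qquad\mathbb E\|G\|_{L_1}\le C\kappa,\qquad Y_u:=\max_k\mathbb E_ky_u.\tag{12}$$
Indeed $\mathbb E\|G\|_Z\le C$ by (10), and $QY$ is under control: $Y$ is decreasing, $0\le Y\le1$, and by Doob's inequality in $L_2$
$$\mathbb E\sum_uY_u^2\le4\,\mathbb E\sum_uy_u^2\le8L.\tag{13}$$
With $c(\omega)=\max(1,(\sum Y_u^2/2L)^{1/2})$ we have $Y/c\in\mathcal Y$, so $\mathbb E\|QY\|_Z\le\mathbb Ec\le(\mathbb Ec^2)^{1/2}\le\sqrt5$.

**Step 1: reduction to a line.** We replace the suprema in $Qy$ by values along a trunk. Let $\mathcal U(\omega)=\{u:y_u(\omega)\ge\kappa\}$, an ancestor-closed set with at most $2L\kappa^{-2}$ elements, and $\mathrm{MB}(\omega)=\mathrm{Br}(\mathcal U(\omega))$. By Lemma 6, $\#\mathrm{MB}\le4HL\kappa^{-2}\Lambda^{-1}\le\kappa L$. For $v\in V\cap\mathcal U(\omega)\setminus\mathrm{MB}(\omega)$ let $h_0=v,h_1,\dots,h_J$ be the trunk of $\mathcal U(\omega)$ at $v$; here $h_j=h_j(v,\omega)$ and $J=J(v,\omega)\in\{-1,\dots,H-1\}$, with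 $J=-1$ for the empty trunk. Put
$$R(\omega)(v,\sigma)=\sum_{j=0}^J\kappa_0^{H-j}y_{h_j}(\omega)1(h_j\in B_j(v,\sigma)),$$
and $R=0$ for the other $v$. Then $R\le\frac43y_v\le\frac43$.

If $v\in\mathcal U\setminus\mathrm{MB}$, $i\ge1$ and $z\in B_i(v,\sigma)\cap\mathcal U$, then $z_{(i-1)}=h_{i-1}\in B_{i-1}(v,\sigma)$ and $y_z\le y_{h_{i-1}}$. The term $i=0$ of $Qy$ is at most $\kappa$, points with $y_z<\kappa$ contribute at most $\frac43\kappa$, and $Qy\le\frac43\kappa$ if $v\notin\mathcal U$. Hence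
$$Qy\le3\kappa+\kappa_0^{-1}R+\tfrac431_{\mathrm{MB}}.$$
As $\|1_{\mathrm{MB}(\omega)}\|_{L_1}\le\kappa$, (11) gives $\mathbb E\|M_\delta1_{\mathrm{MB}}\|_{L_1}\le C\kappa$, so this term goes into $G$. It remains to bound $M_\delta R$.

**Step 2: the explored set.** At time $k$ the trunk of $\mathcal U$ is not known. We split it into a part that the conditional expectations already see and a part still spread out over many vertices. Let
$$\tau_u=\min\{k:\mathbb E_ky_u\ge\alpha\}\ (\infty\text{ if none}),\qquad\mathcal E_k=\{u:\tau_u\le k\}.$$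
For $u\preceq z$, $\mathbb E_ky_u\ge\mathbb E_ky_z$, so $\tau_u\le\tau_z$. Thus $\mathcal E_k$ is ancestor-closed; it is $\mathcal F_k$-measurable and increases with $k$. Let $\mathcal E=\mathcal E_d=\{Y\ge\alpha\}$; by (13), $\mathbb E\#\mathcal E\le8L\alpha^{-2}$. With $\mathrm{Bad}(\omega)=\mathrm{Br}(\mathcal E(\omega))$, Lemma 6 gives $\mathbb E\#\mathrm{Bad}\le16HL\alpha^{-2}\Lambda^{-1}\le16\kappa^4L\le\kappa L$. For $v\in\mathrm{Bad}(\omega)$ we use $M_\delta R\le\frac43$; this puts $\frac431_{\mathrm{Bad}}$ into $G$.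

Fix $\omega,\sigma$, $v\notin\mathrm{Bad}(\omega)$ and $k$.

*Case (a): $v\notin\mathcal E_k(\omega)$.* Then $\mathbb E_kR^\delta\le(\mathbb E_kR)^\delta\le(\frac43\mathbb E_ky_v)^\delta\le(\frac43\alpha)^\delta\le\kappa^\delta$.

*Case (b): $v\in\mathcal E_k(\omega)$.* Let $I'=\max\{i:\mathcal E(\omega)\cap D_i(v)\ne\emptyset\}$ and let $q_0=v,\dots,q_{I'-1}$ be the trunk of $\mathcal E(\omega)$ at $v$ (put $q_0=v$ also if $I'=0$). For $\omega''$ in the $\mathcal F_k$-atom of $\omega$ with $v\in\mathcal U(\omega'')\setminus\mathrm{MB}(\omega'')$ and $J(v,\omega'')\ge0$, let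
$$e_k(\omega'')=\max\{j\le J:h_j(\omega'')\in\mathcal E_k(\omega)\},$$
which is defined since $h_0=v\in\mathcal E_k(\omega)=\mathcal E_k(\omega'')$. For the other $\omega''$ in the atom, $R(\omega'')(v,\cdot)=0$. Let $e=e_k(\omega'')$. If $e\ge1$, then $h_e\in\mathcal E(\omega)\cap D_e(v)$, so $e\le I'$, $(h_e)_{(e-1)}=q_{e-1}$, and by nestedness $h_j=q_j$ for $j\le e-1$. Write $e^-=\max(e-1,0)$; thus $h_{e^-}=q_{e^-}$ always. Split $R(\omega'')=R_1+R_2$ into the terms $j\le e$ and $j>e$.

*The explored part $R_1$.* The term $j=0$ is at most $\kappa$. For $1\le j\le e$, $h_j\in B_j$ implies $q_{j-1}=h_{j-1}\in B_{j-1}$, and $y_{h_j}\le y_{q_{j-1}}$. So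
$$R_1\le\kappa+\kappa_0^{-1}\sum_{j=0}^{I'-1}\kappa_0^{H-j}y_{q_j}1(q_j\in B_j(v,\sigma)).$$
Here the $q_j=q_j(\omega)$ are fixed vertices, and $\mathbb E_ky_{q_j}(\omega)\le Y_{q_j}(\omega)$. Hence
$$\mathbb E_kR_1^\delta\le(\mathbb E_kR_1)^\delta\le(\kappa+\kappa_0^{-1}QY)^\delta.\tag{14}$$

*The unexplored part $R_2$.* Let $\beta_e=1(q_{e^-}\in B_{e^-}(v,\sigma))$ for $0\le e\le I'$ and $\beta_e=0$ for $e>I'$. On $W$ let $\psi_e=y_{h_{e^-}}^\delta1\{v\in\mathcal U\setminus\mathrm{MB},\,J\ge e\}$ and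
$$S_k^{e,j}(\sigma)=\mathbb E_k\Big[\psi_e1\{e_k=e,J\ge j\}\prod_{l=e+1}^j\sigma(h_l)\Big],\qquad\bar S_k^e=\mathbb E_k[\psi_e1\{e_k=e\}].$$
For $j>e=e_k$ we have $y_{h_j}\le y_{h_{e^-}}$. Moreover $h_j\in B_j(v,\sigma)$ means $\sigma(h_1)=\dots=\sigma(h_j)=1$, so $1(h_j\in B_j)\le\beta_e\prod_{l=e+1}^j\sigma(h_l)$. By subadditivity of $x\mapsto x^\delta$,
$$\mathbb E_kR_2^\delta\le\sum_{0\le e<j\le H-1}\kappa_0^{\delta(H-j)}\beta_eS_k^{e,j}(\sigma).\tag{15}$$

**Step 3: the unexplored marks average out.** Past the explored set the vertex $h_{e+1}$ is spread over many possibilities of small conditional weight, so a law of large numbers in $\sigma$ should replace the product of marks by its mean $\lambda_0^{j-e}$. The claim is that for $v\in V$ and $0\le e<j\le H-1$ there are $\Xi_v^{e,j}\ge0$ on $W\times\Sigma$, not depending on $k$, with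
$$S_k^{e,j}(\sigma)\le2\lambda_0^{j-e}\bar S_k^e+3\eta+\mathbb E_k[\Xi_v^{e,j}(\cdot,\sigma)]\ \text{ whenever }v\in\mathcal E_k,\tag{16}$$
$$\sum_{v\in V}\mathbb E\int(\Xi_v^{e,j})^{1/\delta}d\mathbb P\le CL\kappa^{-6}\exp(-\kappa^{-5}).\tag{17}$$

*Freezing at $\tau_z$.* We produce variables of small size. Fix $v,e,j$. For $z\in D_{e+1}(v)$ let
$$\Phi^z(\sigma)=\psi_e1\{J\ge j,h_{e+1}=z\}\prod_{l=e+1}^j\sigma(h_l),\qquad\Phi_0^z=\psi_e1\{J\ge e+1,h_{e+1}=z\},$$
functions on $W$ (the first also depending on $\sigma$), and $\Psi^z(\sigma)=\mathbb E_{\tau_z\wedge d}\Phi^z(\sigma)$, $\Psi_0^z=\mathbb E_{\tau_z\wedge d}\Phi_0^z$. Since $h_{e+1}\in\mathcal U$, $\Phi_0^z\le1\{y_z\ge\kappa\}\le y_z/\kappa$. If $\tau_z\ge1$, then $\mathbb E_{\tau_z\wedge d}y_z\le2\alpha$: either $\tau_z=\infty$ and $\mathbb E_dy_z=y_z<\alpha$, or $\mathbb E_{\tau_z}y_z\le2\mathbb E_{\tau_z-1}y_z<2\alpha$. So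
$$0\le\Psi^z\le\Psi_0^z\le2\alpha/\kappa\quad\text{on }\{\tau_z\ge1\}.\tag{18}$$

*Rewriting $S_k$.* We express it through the frozen variables. Let $Z_k=\{z\in D_{e+1}(v):\tau_{z_{(e)}}\le k<\tau_z\}$. As $\mathcal E_k$ is ancestor-closed and the $h_j$ are nested, on $\{v\in\mathcal E_k\}\cap\{v\in\mathcal U\setminus\mathrm{MB}\}$ the event $\{e_k=e,J\ge e+1\}$ means that $J\ge e+1$, $h_e\in\mathcal E_k$ and $h_{e+1}\notin\mathcal E_k$, i.e. $J\ge e+1$ and $h_{e+1}\in Z_k$. Moreover $\{z\in Z_k\}\in\mathcal F_k$, and on $\{k<\tau_z\}\in\mathcal F_k$ we have $\tau_z\wedge d\ge k$, so there $\mathbb E_k\Phi^z=\mathbb E_k\Psi^z$ and $\mathbb E_k\Phi_0^z=\mathbb E_k\Psi_0^z$. Hence, where $v\in\mathcal E_k$,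
$$S_k^{e,j}=\mathbb E_k[\Upsilon_k],\quad\Upsilon_k=\sum_{z\in Z_k}\Psi^z(\sigma);\qquad\mathbb E_k[\Upsilon_k^0]\le\bar S_k^e,\quad\Upsilon_k^0=\sum_{z\in Z_k}\Psi_0^z.\tag{19}$$

*Independence.* We view the frozen variables as functions of $\sigma$. Fix $\omega'\in W$. Since $y$, the $h_l$ and the $\tau_z$ do not depend on $\sigma$, and $h_l\succeq z$ for $l\ge e+1$ when $h_{e+1}=z$, $\Psi^z(\omega',\sigma)$ depends on $\sigma$ only through its values on the subtree rooted at $z$. These subtrees are disjoint, so the variables $\Psi^z(\omega',\cdot)$, $z\in D_{e+1}(v)$, on $(\Sigma,\mathbb P)$ are independent. Their means are at most $\lambda_0^{j-e}\Psi_0^z(\omega')$, because $h_{e+1},\dots,h_j$ are distinct vertices.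

*Grouping the times.* There are $d+1$ times $k$ and $d$ is arbitrary, so a union bound over $k$ is not allowed; we reduce to few times. At $\omega'$ let
$$\mathcal M=\sum_{z\in D_{e+1}(v)}\Psi_0^z,\qquad\mathrm{In}(k)=\sum_{\tau_{z_{(e)}}\le k}\Psi_0^z,\qquad\mathrm{Out}(k)=\sum_{\tau_z\le k}\Psi_0^z.$$
$\mathrm{In}$ and $\mathrm{Out}$ are nondecreasing in $k$ and at most $\mathcal M$. Group the $k\in\{0,\dots,d\}$ according to $(\lfloor\mathrm{In}(k)/\eta\rfloor,\lfloor\mathrm{Out}(k)/\eta\rfloor)$. There are at most $2(\mathcal M/\eta+1)$ groups, each an interval, and they depend on $\omega'$ only. Let $k'$ be the first element of the group of $k$. If $z\in Z_k\setminus Z_{k'}$, then $\tau_z>k\ge k'$, so $k'<\tau_{z_{(e)}}\le k$. If $z\in Z_{k'}\setminus Z_k$, then $\tau_{z_{(e)}}\le k'\le k$, so $k'<\tau_z\le k$. Both differences therefore have $\Psi_0$-mass less than $\eta$, and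
$$\Upsilon_k\le\Upsilon_{k'}+\eta,\qquad\Upsilon_{k'}^0\le\Upsilon_k^0+\eta.$$

*Large deviations.* We bound the exceptional set of $\sigma$. For independent $[0,c]$-valued $\xi_z$ whose sum has mean at most $\mu$, convexity gives $\exp(x/c)\le1+(\exp(1)-1)x/c$ on $[0,c]$, hence the expectation of $\exp(\sum\xi_z/c)$ is at most $\exp(2\mu/c)$, and $\sum\xi_z>2\mu+\eta$ has probability at most $\exp(-\eta/c)$. Apply this with $c=2\alpha/\kappa=2\kappa^9$ and $\mu=\lambda_0^{j-e}\Upsilon_{k'}^0$ to $(\Psi^z)_{z\in Z_{k'}}$; (18) applies because $\tau_z>k'\ge0$ for $z\in Z_{k'}$. Here $\eta/c=\kappa^{-8}/(2H^2)\ge\kappa^{-6}/2\ge\kappa^{-5}$. Let $\Theta(\omega',\sigma)$ be the indicator of the event that $\Upsilon_{k'}>2\lambda_0^{j-e}\Upsilon_{k'}^0+\eta$ for the first element $k'$ of some group. Then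
$$\int\Theta\,d\mathbb P\le2(\mathcal M/\eta+1)\exp(-\kappa^{-5}).$$
If $\Theta=0$, then for all $k$
$$\Upsilon_k\le\Upsilon_{k'}+\eta\le2\lambda_0^{j-e}(\Upsilon_k^0+\eta)+2\eta\le2\lambda_0^{j-e}\Upsilon_k^0+3\eta;$$
in any case $\Upsilon_k\le\mathcal M$. With $\Xi_v^{e,j}=\mathcal M\Theta$ we get $\Upsilon_k\le2\lambda_0^{j-e}\Upsilon_k^0+3\eta+\Xi_v^{e,j}$ for all $k$, and applying $\mathbb E_k$ and (19) gives (16).

*The error term.* We prove (17). Since $\sum_z\Phi_0^z\le1\{y_v\ge\kappa\}$, (2) gives $\mathbb E\mathcal M^{P_0}\le P_0^{P_0}P(y_v\ge\kappa)\le P_0^{P_0}\kappa^{-2}\mathbb Ey_v^2$ for $P_0>1$. Using $P_0=1/\delta$ and $P_0=1/\delta+1$, and $\sum_v\mathbb Ey_v^2\le2L$,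
$$\sum_v\mathbb E\int(\Xi_v^{e,j})^{1/\delta}d\mathbb P\le\sum_v\mathbb E\big[2\mathcal M^{1/\delta}(\mathcal M/\eta+1)\big]\exp(-\kappa^{-5})\le C\kappa^{-2}L(\eta^{-1}+1)\exp(-\kappa^{-5}),$$
and $\eta^{-1}=H^2/\kappa\le\kappa^{-3}$. The claim is proved.

**Step 4: summation.** We insert (16) into (15); here $\delta<1/\bar N$ is decisive. In case (b) write
$$\kappa_0^{\delta(H-j)}\lambda_0^{j-e}=\kappa_0^{\delta(H-e)}(\kappa_0^{-\delta}\lambda_0)^{j-e},\qquad\kappa_0^{-\delta}\lambda_0=4^{N\delta-1}\le4^{\bar N\delta-1}<1,$$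
so the sum over $j>e$ is a convergent geometric series. There are at most $H^2$ pairs $(e,j)$. With $\Xi_v=\sum_{e<j}\Xi_v^{e,j}$,
$$\mathbb E_kR_2^\delta\le C\sum_e\kappa_0^{\delta(H-e)}\beta_e\bar S_k^e+3H^2\eta+\mathbb E_k\Xi_v.$$
On $\{e_k=e\}$ (within the atom of $\omega$) $\psi_e\le y_{q_{e^-}}^\delta$. Put $\zeta=\kappa_0^{H-e_k}\beta_{e_k}y_{q_{e_k^-}}$, and $\zeta=0$ where $e_k$ is undefined. Then the sum over $e$ is at most
$$\mathbb E_k\zeta^\delta\le(\mathbb E_k\zeta)^\delta\le\Big(\sum_{e=0}^{I'}\kappa_0^{H-e}\beta_e\mathbb E_ky_{q_{e^-}}\Big)^\delta\le(\kappa+\kappa_0^{-1}QY)^\delta:$$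
the term $e=0$ is at most $\kappa_0^H=\kappa$, and the terms $e\ge1$ sum to $\kappa_0^{-1}\sum_{j=0}^{I'-1}\kappa_0^{H-j}1(q_j\in B_j)\mathbb E_ky_{q_j}\le\kappa_0^{-1}QY$. Also $3H^2\eta=3\kappa\le3\kappa^\delta$. Together with case (a) and (14): for $v\notin\mathrm{Bad}(\omega)$,
$$M_\delta R\le C\big(QY+\kappa+(\max_k\mathbb E_k\Xi_v)^{1/\delta}\big).$$

The last term goes into $G$. By Doob's inequality in $L_{1/\delta}$ (for each $\sigma$), $\Xi_v^{1/\delta}\le H^{2/\delta}\sum_{e<j}(\Xi_v^{e,j})^{1/\delta}$ and (17),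
$$\frac1L\sum_v\mathbb E\int(\max_k\mathbb E_k\Xi_v)^{1/\delta}d\mathbb P\le CH^{2+2/\delta}\kappa^{-6}\exp(-\kappa^{-5})\le C\kappa,$$
since $H\le\kappa^{-1}$ and $\exp(-\kappa^{-5})$ beats every power of $\kappa^{-1}$. With the two exceptional sets from Steps 1 and 2 this proves (12), and Lemma 11 follows. $\square$

This completes the proofs of Proposition 4 and of Theorem 1. For $\theta_*\in(0,1)$ the super-reflexive lattice $X$ of Section 3 has $X_\theta$ UMD for $0<\theta<\theta_*$ and not UMD for $\theta_*\le\theta\le1$, so Rubio de Francia's alternative fails in general. $\blacksquare$
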